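
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Refined passports of $2$-group Belyi triples can be arbitrarily large}


\begin{abstract}
A refined passport records the genus, the monodromy group $G$ and the three
conjugacy classes in $G$ of a permutation triple; its size is the number of
generating triples with these data, up to automorphisms of $G$. It was
conjectured that the size is $1$ whenever the triple generates a $2$-group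
acting regularly. We disprove this: for every $a\ge1$ there is such a triple of
degree $2^{7a+3}$ whose refined passport has size at least $2^{a-1}$. On the
other hand, the size is $1$ whenever $G$ is metabelian, in particular whenever
$G$ is nilpotent of class at most $4$, and for every prime $p$ there are
$p$-groups of class exactly $5$ for which the size is arbitrarily large.
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{permutation triple} of degree $d$ is a triple
$\sigma=(\sigma_0,\sigma_1,\sigma_\infty)\in S_d^3$ with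
$\sigma_\infty\sigma_1\sigma_0=1$ such that
$\langle\sigma\rangle:=\langle\sigma_0,\sigma_1\rangle$ is transitive. Such a
triple is the monodromy of a Belyi map, that is, a connected branched covering
of the projective line unramified outside $0,1,\infty$, and its genus $g$ is
given by the Riemann--Hurwitz formula
\[
2g-2=-2d+\sum_{s\in\{0,1,\infty\}}\bigl(d-\#\{\text{cycles of }\sigma_s\}\bigr).
\]
We call $\sigma$ a \emph{$2$-group permutation triple} if $\langle\sigma\rangle$
is a $2$-group acting regularly on $\{1,\dots,d\}$; these are the triples of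
Galois Belyi maps with $2$-group monodromy, and then
$d=|\langle\sigma\rangle|$ is a power of $2$.

A \emph{refined passport} $\mathcal P=(g,G,c)$ consists of an integer
$g\in\mathbb Z_{\ge0}$, a transitive subgroup $G$ of $S_d$, and a triple
$c=(c_0,c_1,c_\infty)$ of conjugacy classes of $G$. Its \emph{size}
is the cardinality of
\[
\Sigma_{\mathcal P}=\{(\sigma_0,\sigma_1,\sigma_\infty)\in
c_0\times c_1\times c_\infty:\ \sigma_\infty\sigma_1\sigma_0=1,\
\langle\sigma_0,\sigma_1\rangle=G\}/\sim,
\]
where $\sigma\sim\sigma'$ if some $\alpha\in\operatorname{Aut}(G)$ satisfies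
$\alpha(\sigma_s)=\sigma'_s$ for all $s\in\{0,1,\infty\}$. A permutation triple
$\sigma$ determines the refined passport
$\mathcal P(\sigma)=(g,\langle\sigma\rangle,c)$, where $g$ is its genus and
$c_s$ is the class of $\sigma_s$ in $\langle\sigma\rangle$.

When $G$ is regular, the relation $\sim$ is simultaneous conjugation in $S_d$:
a permutation conjugating one generating triple of $G$ to another normalizes
$G$ and so induces an automorphism, and conversely, after identifying
$\{1,\dots,d\}$ with $G$, every automorphism $\alpha$ of $G$ is induced by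
conjugation with the permutation $\alpha$. So the size counts the essentially
different ways to glue three given local monodromies into one triple, and size
$1$ means that the local data in $G$ determine the triple.

\medskip
\noindent\textbf{Conjecture} \cite{musty}. \emph{The size of $\mathcal P(\sigma)$
equals $1$ for every $2$-group permutation triple $\sigma$.}
\medskip

The simplest cases point this way. If $G$ is abelian, its conjugacy classes are
single elements and there is nothing to prove. If $G$ has class $2$, a
two-line argument with inner automorphisms (start of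
Section~\ref{sec:metabelian}) gives size $1$. It is stated in \cite{musty} that
the size is $1$ for all $2$-group permutation triples of degree $d\le256$, and
for all those with $\langle\sigma\rangle$ dihedral. Nevertheless the conjecture
fails.

\subsection*{Results}

\begin{theorem}\label{thm:unbounded}
For every $a\ge1$ there is a $2$-group permutation triple of degree $2^{7a+3}$
whose refined passport has size at least $2^{a-1}$. In particular, the
conjecture is false: for $a=2$ the degree is $2^{17}$ and the size is at least
$2$.
\end{theorem}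

In terms of the degree $d=2^{7a+3}$, the lower bound is
$\frac12(d/8)^{1/7}$. We do not claim that $2^{17}$ is the smallest degree of a
counterexample.

Recall that $G$ is \emph{metabelian} if its derived subgroup $G'$ is abelian.

\begin{theorem}\label{thm:metabelian}
Let $\sigma$ be any permutation triple such that $G=\langle\sigma\rangle$ is
metabelian. Then $\mathcal P(\sigma)$ has size $1$. In particular, this holds if
$G$ is nilpotent of class at most $4$.
\end{theorem}

Dihedral groups are metabelian, so this contains the dihedral case quoted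
above. The bound on the class is sharp at every prime.

\begin{theorem}\label{thm:class5}
For every prime $p$ and every integer $L$ there are a finite $p$-group of
nilpotency class exactly $5$ and a regular permutation triple generating it
whose refined passport has size at least $L$.
\end{theorem}

\subsection*{The idea}

The proof of Theorem~\ref{thm:metabelian} shows where to look: it needs the
commutativity of $G'$ and nothing else. We therefore take groups in which $G''$
is nontrivial but as small as possible, namely central and cyclic. Such a group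
is metabelian modulo its center; there, a linear equation produces many triples
with the same three conjugacy classes, and a single commutation relation lets
these lift to $G$ itself (Section~\ref{sec:pairs}). Modulo the center the
triples are all equivalent, by Theorem~\ref{thm:metabelian}. What tells them
apart in $G$ is a commutator with values in the center
(Section~\ref{sec:heisenberg}).

\section{Generating pairs}\label{sec:dictionary}

Throughout, $[g,h]=ghg^{-1}h^{-1}$, and $g\sim g'$ means that $g,g'$ are
conjugate in the group under consideration. The lower central series is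
$\gamma_1=G$, $\gamma_{k+1}=[\gamma_k,G]$; the class of $G$ is at most $c$ iff
$\gamma_{c+1}=1$, and $[\gamma_i,\gamma_j]\le\gamma_{i+j}$.

Given generators $x,y$ of a transitive group $G$, the triple
\[
\sigma_0=y,\qquad \sigma_1=x,\qquad \sigma_\infty=(xy)^{-1}
\]
satisfies $\sigma_\infty\sigma_1\sigma_0=1$, and every permutation triple
generating $G$ arises from exactly one pair. We call two generating pairs
$(x,y)$, $(x',y')$
\begin{itemize}
\item \emph{locally conjugate} if $x\sim x'$, $y\sim y'$ and $xy\sim x'y'$;
\item \emph{equivalent} if some $\alpha\in\operatorname{Aut}(G)$ has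
$\alpha(x)=x'$ and $\alpha(y)=y'$.
\end{itemize}
Cycle types, hence the genus, depend only on the conjugacy classes, so the size
of the refined passport of $(x,y)$ is the number of equivalence classes among
the generating pairs locally conjugate to $(x,y)$. It is always at least $1$. An
abstract finite group $G$ is regarded as a regular subgroup of $S_{|G|}$ through
its regular representation, so any generating pair of $G$ gives a regular triple
of degree $|G|$; if $G$ is a $2$-group, this is a $2$-group permutation triple.

\section{Metabelian groups}\label{sec:metabelian}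

Suppose first that $G=\langle x,y\rangle$ has class $2$ and put $C=[x,y]$. Then
$G'=\langle C\rangle$ is central. If $(x',y')$ is locally conjugate to $(x,y)$,
then $x'=C^ix$ and $y'=C^jy$ for some integers $i,j$. Since
$y^{-1}xy=Cx$ and $xyx^{-1}=Cy$, conjugation by $x^jy^{-i}$ maps $(x,y)$ to
$(x',y')$, and the size is $1$.

Conjugation by $g$ is the map $k\mapsto[g,k]\,k$. The idea in the
metabelian case is that the commutator maps $k\mapsto[g,k]$ can be combined not
only with integer coefficients, as the exponents $i,j$ above, but with
coefficients in the group ring of $G/G'$. This yields automorphisms which need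
not be inner.

\begin{proof}[Proof of Theorem~\ref{thm:metabelian}]
Let $G=\langle x,y\rangle$ be finite with $V:=G'$ abelian, and let
$(x',y')$ be a generating pair with $x'\in G'x$ and $y'\in G'y$. We show that
$(x,y)$ and $(x',y')$ are equivalent. This suffices, because conjugate elements
lie in the same coset of $G'$. (The condition $xy\sim x'y'$ is not needed.)

Write $V$ additively. Conjugation makes $V$ a $G$-module, $k\cdot v=kvk^{-1}$,
on which $V=G'$ acts trivially because $V$ is abelian. So $V$ is a module over
the \emph{commutative} ring $\Lambda=\mathbb Z[G/G']$. Let $C=[x,y]$. Modulo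
the normal closure of $C$ the group $G$ is generated by two commuting elements,
hence abelian; so $V$ is this normal closure, that is, $V=\Lambda C$.

For $g\in G$ let $\delta_g(k)=[g,k]\in V$. From
\[
[g,kl]=gklg^{-1}l^{-1}k^{-1}
=(gkg^{-1}k^{-1})\cdot k(glg^{-1}l^{-1})k^{-1}
\]
we read off $\delta_g(kl)=\delta_g(k)+k\cdot\delta_g(l)$; that is, $\delta_g$ is
a \emph{crossed homomorphism} $G\to V$. If $\delta$ is a crossed homomorphism
and $\lambda\in\Lambda$, then so is $\lambda\delta$: indeed
$\lambda(k\cdot\delta(l))=k\cdot(\lambda\delta(l))$, because $\Lambda$ is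
commutative. Sums of crossed homomorphisms are crossed homomorphisms as well.

Since $V=\Lambda C$, we can write $x'x^{-1}=\nu C$ and $y'y^{-1}=\lambda C$ with
$\nu,\lambda\in\Lambda$. Put $\delta=\lambda\delta_x-\nu\delta_y$. As
$\delta_x(x)=0$, $\delta_x(y)=C$, $\delta_y(x)=-C$, $\delta_y(y)=0$,
\[
\delta(x)=\nu C=x'x^{-1},\qquad \delta(y)=\lambda C=y'y^{-1}.
\]
Define $\varphi(k)=\delta(k)k$. Back in multiplicative notation,
\[
\varphi(kl)=\delta(k)\,k\delta(l)k^{-1}\,kl=\delta(k)k\cdot\delta(l)l
=\varphi(k)\varphi(l),
\]
so $\varphi$ is an endomorphism of $G$ with $\varphi(x)=x'$ and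
$\varphi(y)=y'$. It is surjective because $x',y'$ generate $G$, and hence it is
an automorphism of the finite group $G$.

\emph{Class at most $4$.} Let $G=\langle x,y\rangle$ have class at most $4$.
As above, $\gamma_2=G'$ is the normal closure of $C$. Modulo $\gamma_3$ the
element $C$ is central, so $\gamma_2=\langle C\rangle\gamma_3$. As
$[\gamma_2,\gamma_3]\le\gamma_5=1$, the subgroup $\gamma_3$ is central in
$\gamma_2$. Thus $G'$ is generated by $C$ and a central subgroup, so it is
abelian.
\end{proof}

\section{A source of locally conjugate pairs}\label{sec:pairs}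

By Theorem~\ref{thm:metabelian} a counterexample must have nonabelian $G'$, so
we aim for a group with a central subgroup modulo which it is
$M\rtimes\langle y\rangle$, where $M$ is an abelian group and $y$ acts on $M$
by an automorphism $T$. Let us see how pairs in such a semidirect product can
be locally conjugate. Write $M$ additively, fix $e_0\in M$ and take the pair
$(x,y)$ with $x=e_0y$. After an overall conjugation we may keep $x$ fixed; let
us conjugate $y$ by an element of $M$. For $f,g\in M$,
\[
f^{-1}yf=\bigl((T-1)f\bigr)y=:y',\qquad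
xy'=\bigl(e_0+T(T-1)f\bigr)y^2,
\]
\[
g^{-1}(xy)g=\bigl(e_0+(T^2-1)g\bigr)y^2 .
\]
Hence $xy'\sim xy$ as soon as $T(T-1)f=(T^2-1)g$, and this is solved by
\[
f=(T+1)k,\qquad g=Tk\qquad(k\in M).
\]
The solution with $k=me_0$ can be written without any reference to $M$: it
conjugates $y$ by $u_0^mu_1^m$ and $xy$ by $u_1^m$, where $u_0=u=xy^{-1}$ and
$u_1=yuy^{-1}$. The next lemma shows that the computation survives in every
finite $p$-group generated by $u$ and $y$, provided only that $u_0$ and $u_1$
commute.

\begin{lemma}\label{lem:pairs}
Let $G$ be a finite $p$-group generated by $u$ and $y$. Put $u_i=y^iuy^{-i}$ and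
assume $[u_0,u_1]=1$. Let $x=uy$, and for $m\in\mathbb Z$ let
\[
y_m=h^{-1}yh,\qquad h=u_0^mu_1^m .
\]
Then $y_m=u_0^{-m}u_2^m\,y$ and $xy_m=u_1^{-m}(xy)u_1^m$, and $(x,y_m)$
generates $G$. Hence all the pairs $(x,y_m)$, $m\in\mathbb Z$, are locally
conjugate to $(x,y)=(x,y_0)$.
\end{lemma}

\begin{proof}
We use $yu_iy^{-1}=u_{i+1}$ and $[u_0,u_1]=1$. First,
\[
y_m=h^{-1}(yhy^{-1})y=u_0^{-m}u_1^{-m}\cdot u_1^mu_2^m\,y=u_0^{-m}u_2^m\,y .
\]
Next, moving each $y$ to the right,
\[
xy_m=u_0\,y\,u_0^{-m}u_2^m\,y=u_0u_1^{-m}u_3^m\,y^2,
\]
\[
u_1^{-m}(xy)u_1^m=u_1^{-m}u_0\,y^2u_1^m=u_1^{-m}u_0u_3^m\,y^2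
=u_0u_1^{-m}u_3^m\,y^2,
\]
and these agree.

For generation, recall that the Frattini subgroup $\Phi(G)$ is the intersection
of the maximal subgroups, so that a subgroup $S$ with $S\Phi(G)=G$ equals $G$.
In a finite $p$-group the maximal subgroups are normal of index $p$, so
$G'\le\Phi(G)$. Here $G=\langle u,y\rangle=\langle x,y\rangle$, and $y_m\in yG'$
as a conjugate of $y$; therefore $\langle x,y_m\rangle G'=G$ and
$\langle x,y_m\rangle=G$.
\end{proof}

How could $(x,y_m)$ fail to be equivalent to $(x,y)$? An automorphism preserves
relations, and the pair $(x,y)$ satisfies the relation that made the lemma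
work: $v=xy^{-1}$ commutes with $yvy^{-1}$. Nothing forces
$v=xy_m^{-1}=u_0u_2^{-m}u_0^m$ to commute with $y_mvy_m^{-1}$. We now build
groups in which it does not.

\section{Heisenberg groups with a shift}\label{sec:heisenberg}

\subsection{The construction}\label{sub:construction}

Let $p$ be a prime, $a\ge1$ and $R=\mathbb Z/p^a$. Let $M$ be a finite
$R$-module and $T$ an automorphism of $M$ whose order $N$ is a power of $p$. Let
$\beta:M\times M\to R$ be bilinear with $\beta(Tf,Tg)=\beta(f,g)$, and put
\[
\omega(f,g)=\beta(f,g)-\beta(g,f).
\]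
On the set $H=M\times R$ define
\[
(f,z)(g,w)=(f+g,\ z+w+\beta(f,g)).
\]
This is a group: both bracketings of $(f,z)(g,w)(k,v)$ have second coordinate
$z+w+v+\beta(f,g)+\beta(f,k)+\beta(g,k)$, the identity is $(0,0)$, and
$(f,z)^{-1}=(-f,-z+\beta(f,f))$. The subgroup $0\times R$ is central, and
comparing the two orders of multiplication gives
\begin{equation}\label{eq:comm}
[(f,z),(g,w)]=(0,\omega(f,g)).
\end{equation}
So commutators in $H$ depend only on the $M$-coordinates, and biadditively.

Because $\beta$ is $T$-invariant, $\tau(f,z)=(Tf,z)$ is an automorphism of $H$,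
of order $N$. Let $\widetilde G=H\rtimes\langle y\rangle$ with $y$ of order $N$
and $yky^{-1}=\tau(k)$ for $k\in H$; this is a finite $p$-group. Put
$\zeta=(0,1)$, an element of order $p^a$ which is central in $\widetilde G$.
Fix $e_0\in M$ and set
\[
e_i=T^ie_0,\qquad u=(e_0,0),\qquad u_i=y^iuy^{-i}=(e_i,0),\qquad
G=\langle u,y\rangle\le\widetilde G .
\]
Finally let $c_n=\omega(e_0,e_n)$. By $T$-invariance $\omega(e_i,e_j)=c_{j-i}$,
hence $[u_i,u_j]=\zeta^{c_{j-i}}$ and $c_{-n}=-c_n$. The hypothesis of
Lemma~\ref{lem:pairs} for $G$ is the condition $c_1=0$.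

Since $\widetilde G/(0\times R)\cong M\rtimes\langle y\rangle$ has its derived
subgroup inside the abelian group $M$, we have
$\widetilde G''\le0\times R$. Thus $G$ is metabelian modulo a central cyclic
subgroup, as planned.

\subsection{A counterexample of degree $2^{21}$}
\label{sub:example}

For $p=2$ the simplest choice of $T$ is a cyclic shift of a basis of length
$N=2^r$. Then $c$ is an odd function on $\mathbb Z/N$. We need $c_1=0$, and the
invariant below involves $c_3$. For $N\le4$ we have $c_3=c_{-1}=0$, so we take
$N=8$. For $a\ge1$ let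
\begin{equation}\label{eq:choice}
\begin{gathered}
R=\mathbb Z/2^a,\quad M=R^8\ \text{with basis } e_i\ (i\in\mathbb Z/8),\quad
Te_i=e_{i+1},\quad N=8,\\
\beta(e_i,e_j)=1\ \text{if } j-i=3 \text{ in }\mathbb Z/8,\qquad
\beta(e_i,e_j)=0\ \text{otherwise.}
\end{gathered}
\end{equation}
Then
\[
c_3=1,\qquad c_5=c_{-3}=-1,\qquad c_n=0\ \text{for all other } n\in\mathbb Z/8 .
\]
The group $G=\langle u,y\rangle$ contains all $u_i$ and $\zeta=[u_0,u_3]$. These
generate $H$, so $G=\widetilde G$ and $|G|=8\cdot2^{8a}\cdot2^a=2^{9a+3}$.

\begin{proposition}\label{prop:example}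
Let $G$ be the group of order $2^{21}$ obtained from \eqref{eq:choice} with
$a=2$, and let $x=uy$ and $y_1=u_0^{-1}u_2\,y$. The triples
\[
\bigl(y,\;uy,\;(uy^2)^{-1}\bigr)\qquad\text{and}\qquad
\bigl(y_1,\;uy,\;(uyy_1)^{-1}\bigr)
\]
generate $G$ and have the same three conjugacy classes, but no automorphism of
$G$ carries the first to the second. So their common refined passport has size
at least $2$.
\end{proposition}

\begin{proof}
As $c_1=0$, Lemma~\ref{lem:pairs} with $m=1$ shows that both triples generate
$G$ and that they have the same classes. Suppose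
$\alpha\in\operatorname{Aut}(G)$ maps $(x,y)$ to $(x,y_1)$.
Then it maps $xy^{-1}=u_0$ to
\[
v=xy_1^{-1}=u_0u_2^{-1}u_0=u_0^2u_2^{-1},
\]
the last step because $c_2=0$. Also $u_1=yu_0y^{-1}$ is mapped to
$y_1vy_1^{-1}$, which has the form
$u_0^{-1}u_2\,(u_1^2u_3^{-1})\,u_2^{-1}u_0=\zeta^s u_1^2u_3^{-1}$ for some $s$,
since commutators in $H$ are powers of $\zeta$. Hence
$[u_0,u_1]=1$ is mapped to
\[
[u_0^2u_2^{-1},\,u_1^2u_3^{-1}]
=[u_0,u_1]^4\,[u_0,u_3]^{-2}\,[u_2,u_1]^{-2}\,[u_2,u_3]
=[u_0,u_3]^{-2}=\zeta^{-2},
\]
where we used $c_{\pm1}=0$. But $\zeta$ has order $4$, so $\zeta^{-2}\ne1$, a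
contradiction.
\end{proof}

The exponent $-2$ explains the choice $a=2$. For general $m$ the
exponent will be $-m(m+1)$, which is always even, so with coefficients in
$\mathbb Z/2$ this commutator would always be trivial.

\subsection{The invariants in general}

For a pair $(s,t)$ of elements of a group and an integer $j$ put
\[
\kappa_j(s,t)=\bigl[\,st^{-1},\ t^j(st^{-1})t^{-j}\,\bigr].
\]
Every automorphism $\alpha$ satisfies
$\alpha(\kappa_j(s,t))=\kappa_j(\alpha(s),\alpha(t))$. The example used
$\kappa_1$, and only whether it is trivial. To compare different nontrivial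
powers of $\zeta$ we want to know what an automorphism does to $\zeta$, and for
this we use a second invariant. As the next computation shows, $\kappa_2$
involves only $c_0$, $c_2$ and $c_4$, which vanish in the example, so we take
$\kappa_3$.

\begin{lemma}\label{lem:kappa}
In the setting of Section~\ref{sub:construction} assume $c_1=0$, let $x=uy$, and
for $m\in\mathbb Z$ let $y_m$ be as in Lemma~\ref{lem:pairs}. With $\mu=m(m+1)$,
\[
\kappa_1(x,y_m)=\zeta^{-\mu c_3},\qquad
\kappa_3(x,y_m)=\zeta^{(2\mu+1)c_3-\mu c_5}.
\]
\end{lemma}

\begin{proof}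
We have
$xy_m^{-1}=u_0y\cdot y^{-1}u_2^{-m}u_0^m=u_0u_2^{-m}u_0^m\in H$, with
$M$-coordinate $q=(1+m)e_0-me_2$. Since $y_m\in Hy$, we have $y_m^j\in Hy^j$, and
conjugation by $y_m^j$ acts on the $M$-coordinates of $H$ as $T^j$, because
conjugation by elements of $H$ does not change them. By \eqref{eq:comm},
$\kappa_j(x,y_m)=\zeta^{\omega(q,T^jq)}$, where $T^jq=(1+m)e_j-me_{j+2}$ and
\begin{align*}
\omega(q,T^jq)
&=(1+m)^2\omega(e_0,e_j)+m^2\omega(e_2,e_{j+2})\\
&\quad-m(1+m)\bigl(\omega(e_0,e_{j+2})+\omega(e_2,e_j)\bigr)\\
&=(2\mu+1)c_j-\mu(c_{j+2}+c_{j-2}).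
\end{align*}
Put $j=1$ and $j=3$ and use $c_1=c_{-1}=0$.
\end{proof}

\section{Unbounded size}\label{sec:unbounded}

We need the number of values of $\mu=m(m+1)$.

\begin{lemma}\label{lem:count}
For $b\ge1$ the map $m\mapsto m(m+1)$ on $\mathbb Z/2^b$ is exactly two-to-one,
so it takes $2^{b-1}$ values.
\end{lemma}

\begin{proof}
We have $m(m+1)\equiv n(n+1)$ iff $(m-n)(m+n+1)\equiv0\pmod{2^b}$. The sum of
the two factors is $2m+1$, so exactly one of them is odd, and the congruence
holds iff $m\equiv n$ or $m\equiv-n-1$. These two residues differ, because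
$2n+1$ is odd.
\end{proof}

Let $G$ be the group of order $2^{9a+3}$ given by \eqref{eq:choice}. Its order
can be reduced without harming the argument. The invariants of
Lemma~\ref{lem:kappa} lie in $\langle\zeta\rangle$, so we may divide by any
normal subgroup meeting $\langle\zeta\rangle$ trivially. The radical of $\omega$
supplies one.

\begin{lemma}\label{lem:quotient}
Let $s_0=e_0+e_2+e_4+e_6$, $s_1=e_1+e_3+e_5+e_7$ and $r_i=(s_i,0)$ for $i=0,1$.
The subgroup $K=\langle r_0,r_1\rangle$ of $G$ is normal of order $2^{2a}$, and
$K\cap\langle\zeta\rangle=1$.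
\end{lemma}

\begin{proof}
\emph{$K$ is central in $H$.} We have
$\omega(s_0,e_j)=c_j+c_{j-2}+c_{j-4}+c_{j-6}$. If $j$ is even, all terms vanish.
If $j$ is odd, the four indices are the four odd residues modulo $8$, so the sum
is $c_3+c_5=0$. Thus $\omega(s_0,\cdot)=0$, and applying $T$ we get
$\omega(s_1,\cdot)=0$. By \eqref{eq:comm}, $r_0$ and $r_1$ are central in $H$.

\emph{$K$ is normal in $G$,} since $H$ centralizes $K$ and $\tau$ interchanges
$r_0$ and $r_1$.

\emph{Order and intersection.} Since $\beta(e_i,e_j)=0$ when $j-i$ is even,
$\beta(s_0,s_0)=\beta(s_1,s_1)=0$, so that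
\[
r_0^ir_1^j=\bigl(is_0+js_1,\ ij\,\beta(s_0,s_1)\bigr).
\]
These are all the elements of $K$, as $r_0$ and $r_1$ commute. If the
$M$-coordinate is $0$, then $i\equiv j\equiv0\pmod{2^a}$ and the $R$-coordinate
is $0$ too. So $K\cap\langle\zeta\rangle=1$ and projection to $M$ is injective
on $K$, with image the $(2^a)^2$ elements $is_0+js_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
Let $\bar G=G/K$, and denote images in $\bar G$ by bars. Then
$|\bar G|=2^{9a+3-2a}=2^{7a+3}$, and $\bar\zeta$ has order $2^a$. The group
$\bar G$ is generated by $\bar u,\bar y$, and $\bar u_0$, $\bar u_1$ commute. So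
Lemma~\ref{lem:pairs} applies, and all the pairs $(\bar x,\bar y_m)$ lie in one
refined passport. Taking images of the identities of Lemma~\ref{lem:kappa} with
$c_3=1$, $c_5=-1$ and $\mu=m(m+1)$, we get
\[
\kappa_1(\bar x,\bar y_m)=\bar\zeta^{-\mu},\qquad
\kappa_3(\bar x,\bar y_m)=\bar\zeta^{3\mu+1},\qquad
\kappa_1(\bar x,\bar y_m)^3\,\kappa_3(\bar x,\bar y_m)=\bar\zeta .
\]
The point is that the last element does not depend on $m$. Suppose
$\alpha\in\operatorname{Aut}(\bar G)$ maps $(\bar x,\bar y_m)$ to
$(\bar x,\bar y_{m'})$, and put $\mu'=m'(m'+1)$. Applying $\alpha$ to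
$\kappa_1^3\kappa_3$ gives $\alpha(\bar\zeta)=\bar\zeta$. Applying it to
$\kappa_1$ then gives $\bar\zeta^{-\mu}=\bar\zeta^{-\mu'}$, that is,
$\mu\equiv\mu'\pmod{2^a}$. So the size is at least the number of values of
$m(m+1)$ modulo $2^a$, which is $2^{a-1}$ by Lemma~\ref{lem:count}.
\end{proof}

\begin{remark}
Comparing only the orders of the elements
$\kappa_1(\bar x,\bar y_m)=\bar\zeta^{-\mu}$ would give much less. Since one of
$m,m+1$ is odd, $m(m+1)$ is always even, and the exact power of $2$ dividing it
can be $2^i$ for any $i\ge1$; so the orders that occur are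
$1,2,\dots,2^{a-1}$, and they separate only $a$ classes.
\end{remark}

\begin{remark}
For $a\ge2$ these groups show that in Theorem~\ref{thm:metabelian} the condition
$G''=1$ cannot be relaxed to $G''$ being central and cyclic (see the end of
Section~\ref{sub:construction}).
\end{remark}

\section{Class five}\label{sec:class5}

To keep the class small we take $M$ with $(T-1)^rM=0$; as we shall see for
$r=4$, the class of $\widetilde G$ is then at most $r+1$.
Theorem~\ref{thm:metabelian} rules out counterexamples with $r\le3$, so we try
$r=4$. Which sequences $c_n=\omega(e_0,e_n)$ are available? The relation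
$(T-1)^4=0$ implies that the fourth differences of $c$ vanish. As a guide,
consider integer sequences. An integer sequence with vanishing fourth
differences is a polynomial in $n$ of degree at most $3$; if it is odd and
zero at $n=1$, it must be a multiple of $(n+1)n(n-1)$. (For $r=3$ the degree
would be at most $2$, and the same conditions would leave only $c=0$, in
agreement with Theorem~\ref{thm:metabelian}.) This suggests the following
choice, and we check that it works for every prime.

\subsection*{The groups}

Let $p$ be a prime, $a\ge1$, $R=\mathbb Z/p^a$, and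
\[
M=R[t]/\bigl((t-1)^4\bigr)=R[t,t^{-1}]/\bigl((t-1)^4\bigr);
\]
the two quotients agree because $t=1+(t-1)$ is a unit in the first. Let $T$ be
multiplication by $t$ and $e_0=1$, so $e_i=t^i$. The ideal $I=(p,t-1)$ of the
finite ring $M$ is nilpotent and has $p$-power order, so $1+I$ is a finite
$p$-group under multiplication. It contains $t$, so $T$ has $p$-power order.

Define an $R$-linear map $B:R[t,t^{-1}]\to R$ by
\[
B(t^n)=b_n:=\frac{(n+1)n(n-1)}6\bmod p^a .
\]
Here $n\mapsto(n+1)n(n-1)/6$ is an integer-valued cubic polynomial, so its
fourth differences vanish; that is, $B\bigl(t^n(t-1)^4\bigr)=0$ for all $n$, and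
$B$ kills the ideal $((t-1)^4)$. Put
\[
\beta(f,g)=B\bigl(f(t^{-1})g(t)\bigr).
\]
Since $(t^{-1}-1)^4=t^{-4}(t-1)^4$, this is well defined on $M\times M$. It is
bilinear; it satisfies $\beta(Tf,Tg)=\beta(f,g)$, as the factors $t^{-1}$ and $t$
cancel; and $\beta(e_i,e_j)=b_{j-i}$. As $b_{-n}=-b_n$, we get
$c_n=b_n-b_{-n}=2b_n$, hence
\[
c_1=0,\qquad c_3=8,\qquad c_5=40 .
\]
Form $\widetilde G$ and $G=\langle u,y\rangle$ as in
Section~\ref{sub:construction}.

\begin{lemma}\label{lem:class}
The group $\widetilde G$, and hence its subgroup $G$, has class at most $5$.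
\end{lemma}

\begin{proof}
Let $F_1=\widetilde G$, $F_k=(T-1)^{k-1}M\times R$ for $2\le k\le5$, and
$F_6=1$; so $F_5=0\times R$. For $2\le k\le5$ the subgroup $F_k$ of $H$ contains
$0\times R\supseteq[H,H]$ and is $\tau$-stable, so it is normal in
$\widetilde G$. We show $[F_k,\widetilde G]\le F_{k+1}$ for $1\le k\le5$, which
gives $\gamma_k(\widetilde G)\le F_k$ for all $k\le6$ and so
$\gamma_6(\widetilde G)=1$.

For $k=1$: the quotient $\widetilde G/F_2\cong(M/(T-1)M)\times\langle y\rangle$
is abelian, because $T$ acts trivially on $M/(T-1)M$.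

For $2\le k\le4$: let $(f,z)\in F_k$. Its commutators with elements of $H$ lie
in $0\times R\le F_{k+1}$. Its commutator with $y$ is $(f,z)(Tf,z)^{-1}$, whose
$M$-coordinate $f-Tf$ lies in $(T-1)^kM$; so this commutator lies in $F_{k+1}$.
(For $k=4$ we use $(T-1)^4M=0$.) Thus, modulo the normal subgroup $F_{k+1}$, the
element $(f,z)$ commutes with the generators of $\widetilde G$.

For $k=5$: $0\times R$ is central in $H$ and fixed by $\tau$, so it is central
in $\widetilde G$.
\end{proof}

\subsection*{The size}

\begin{proof}[Proof of Theorem~\ref{thm:class5}]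
As $c_1=0$, Lemma~\ref{lem:pairs} shows that all the pairs $(x,y_m)$ in $G$ lie
in one refined passport. By Lemma~\ref{lem:kappa}, with $\mu=m(m+1)$,
\[
\kappa_1(x,y_m)=\zeta^{-8\mu},\qquad
\kappa_3(x,y_m)=\zeta^{8(2\mu+1)-40\mu}=\zeta^{8-24\mu},
\]
so that
\[
\kappa_1(x,y_m)^{-3}\,\kappa_3(x,y_m)=\zeta^8
\]
is independent of $m$. In particular $\zeta^8\in G$. If
$\alpha\in\operatorname{Aut}(G)$ maps $(x,y_m)$ to $(x,y_{m'})$, then
$\alpha(\zeta^8)=\zeta^8$, and applying $\alpha$ to
$\kappa_1(x,y_m)=(\zeta^8)^{-\mu}$ gives $\zeta^{-8\mu}=\zeta^{-8\mu'}$ with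
$\mu'=m'(m'+1)$. So the size of the refined passport is at least the number of
values of $8m(m+1)$ modulo $p^a$. We count them.

\emph{$p=2$, $a\ge5$.} This is the number of values of $m(m+1)$ modulo
$2^{a-3}$, which is $2^{a-4}$ by Lemma~\ref{lem:count}. It is at least $2$ and
tends to infinity with $a$.

\emph{$p$ odd, $a\ge1$.} Now $8$ and $4$ are units modulo $p^a$, and
$4m(m+1)+1=(2m+1)^2$, where $2m+1$ runs through all residues. So the number of
values is the number of squares modulo $p^a$. The unit group modulo $p^a$ is
cyclic of even order $p^{a-1}(p-1)$, so it contains $\frac12p^{a-1}(p-1)$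
squares; together with $0$ this makes at least
$\frac12p^{a-1}(p-1)+1\ge2$ values. This bound tends to infinity with $a$.

So, given $p$ and $L$, the size is at least $L$ once $a$ is large enough. In all
the cases above the size is at least $2$, so by Theorem~\ref{thm:metabelian}
the class of $G$ is not at most $4$. By Lemma~\ref{lem:class} it is exactly $5$.
\end{proof}

For $p=2$ the regular triples of Theorem~\ref{thm:class5} are $2$-group
permutation triples. Hence the conclusion of the conjecture holds for all
$2$-groups of class at most $4$, and already in class $5$ the sizes are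
unbounded.

\begin{thebibliography}{9}
\bibitem{musty} \emph{2-Group Belyi Maps},
\texttt{https://github.com/michaelmusty/thesis}.
\end{thebibliography}

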